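# Total domination in graphs of minimum degree six

## 1. Ten vertices with six neighbors each

Take as vertices the ten two-element subsets of $\{1,2,3,4,5\}$, written $12,13,\dots,45$, and join two of them when they share exactly one element. The vertex $12$ has the neighbors $13,14,15,23,24,25$, and by symmetry every vertex has degree $6$.

We look for a smallest set $S$ of vertices such that *every* vertex, including the members of $S$, has a neighbor in $S$.

* One vertex is not enough, since a vertex is not its own neighbor.
* Two vertices are not enough. If the two pairs are disjoint, neither has a neighbor in $S$. If they share an element, say $S=\{12,13\}$, then $45$ has no neighbor in $S$.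
* Three are enough: take $S=\{12,13,14\}$. The members of $S$ are adjacent to each other. The vertex $15$ is adjacent to $12$. Any other vertex is a two-element subset of $\{2,3,4,5\}$, so it contains some $i\in\{2,3,4\}$, and it shares exactly $i$ with $1i$.

So we need $3$ vertices out of $10$, a fraction of $0.3$. In $K_7$, where all degrees are also $6$, two vertices suffice and one does not, so the fraction is $2/7=0.285\ldots$. How large can this fraction be when all degrees are at least $6$?

**Definition.** Let $G$ be a finite simple graph of order $n$ with minimum degree $\delta(G)$, and let $N(v)$ be the open neighborhood of $v$. A set $S\subseteq V(G)$ is a *total dominating set* if every vertex of $G$, including those in $S$, has a neighbor in $S$. The *total domination number* $\gamma_t(G)$ is the minimum size of such a set; it is defined when $G$ has no isolated vertex. Put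
$$c_{\mathrm{tdom},6}=\sup\Big\{\frac{\gamma_t(G)}{n(G)}:\ \delta(G)\ge 6\Big\}.$$

Our example shows $c_{\mathrm{tdom},6}\ge 0.3$. Henning and Yeo constructed a $6$-regular bipartite graph $G_{26}$ of order $26$ with $\gamma_t(G_{26})=8$, which gives $c_{\mathrm{tdom},6}\ge\frac{4}{13}=0.307\ldots$. From above, it is known that $\gamma_t(G)\le\frac{4549}{13299}n$ whenever $\delta(G)\ge6$, and $\frac{4549}{13299}=0.34205\ldots$. The survey "Bounds on domination parameters in graphs: a brief survey" records that it is not known whether some $G$ with $\delta(G)\ge 6$ satisfies $\gamma_t(G)=\frac{4549}{13299}n$. We shall prove that there is no such graph, because a smaller upper bound holds. The proof does not use the bound $\frac{4549}{13299}$.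

## 2. Open neighborhoods as edges of size six

**Definition.** A *hypergraph* $H$ here is finite, and repeated edges are allowed. It is *$6$-uniform* if every edge is a set of $6$ vertices. We write $n$ and $m$ for the numbers of vertices and edges, $d(v)$ for the number of edges containing $v$, and $\Delta(H)$ for the largest degree. A *transversal* is a set of vertices that meets every edge; $\tau(H)$ is the minimum size of a transversal.

In the ten-vertex graph of Section 1, take the ten open neighborhoods as edges. This is a $6$-uniform hypergraph with $n=m=10$. A set is a transversal of it exactly when every vertex has a neighbor in the set. So $\tau=\gamma_t=3$.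

Here are the three results.

**Theorem A.** Every $6$-uniform hypergraph satisfies $33\,\tau\le 5n+7m$. This is sharp.

**Theorem B.** Every $6$-uniform hypergraph satisfies $4125\,\tau\le 870n+539m$.

**Theorem C.** If $\delta(G)\ge6$ and $G$ has order $n$, then $\gamma_t(G)\le\frac{1409}{4125}n$. Hence no graph with $\delta\ge 6$ attains $\frac{4549}{13299}n$, and $\frac4{13}\le c_{\mathrm{tdom},6}\le\frac{1409}{4125}<\frac{4549}{13299}$.

**Theorem C from Theorem B.** For each vertex $v$ of $G$ choose a $6$-subset of $N(v)$. These $n$ sets, repetitions allowed, are the edges of a $6$-uniform hypergraph $H$ on $V(G)$ with $n$ vertices and $n$ edges. A transversal of $H$ contains a neighbor of every vertex, so it is a total dominating set. By Theorem B,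
$$\gamma_t(G)\le\tau(H)\le\frac{870+539}{4125}\,n=\frac{1409}{4125}\,n<\frac{4549}{13299}\,n .$$
The last inequality holds because $1409\cdot13299=18\,738\,291<18\,764\,625=4549\cdot4125$. Numerically, $\frac{1409}{4125}=0.34157\ldots$. $\blacksquare$

Sharpness of $\frac{1409}{4125}$ is not claimed; the exact value of $c_{\mathrm{tdom},6}$ is left in the interval $[\frac4{13},\frac{1409}{4125}]$.

**Theorem A on small hypergraphs.** One edge on six vertices: $\tau=1$ and $5\cdot6+7=37\ge33$. Two edges sharing $s\ge1$ vertices, with no further vertices: $\tau=1$ and $5(12-s)+14\ge 44\ge33$. Now take three edges, pairwise sharing exactly $3$ vertices, with no vertex in all three. With disjoint $3$-sets $X_1,X_2,X_3$ the edges are $X_1\cup X_2$, $X_2\cup X_3$, $X_3\cup X_1$. Here $n=9$, $m=3$. No vertex meets all three edges and two vertices do, so $\tau=2$, and $5\cdot 9+7\cdot3=66=33\cdot2$. This is the sharpness asserted in Theorem A, and we shall meet this hypergraph again.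

For $n=m$, Theorem A gives only $\tau\le\frac{12}{33}n=0.3636\ldots n$, which is too weak. But in the equality example all degrees are $2$, while in a $6$-uniform hypergraph with $n=m$ the average degree is $6$. The next section exploits this.

## 3. Using vertices of high degree: Theorem B from Theorem A

For a vertex $v$ let $H-v$ denote $H$ with $v$ and all edges containing $v$ deleted. A transversal of $H-v$ together with $v$ is a transversal of $H$, so $\tau(H)\le1+\tau(H-v)$. If $d(v)=d$, then $H-v$ has $n-1$ vertices and $m-d$ edges. Each deleted edge contains five other vertices, so the degrees of the other vertices drop by $5d$ in total.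

Write $a^+=\max(a,0)$ and $\Psi_c(H)=\sum_v(d(v)-c)^+$. If $d(v)=d\ge c$, passing to $H-v$ removes the term $d-c$. Lowering a degree by $1$ lowers its term by at most $1$. Hence
$$\Psi_c(H-v)\ge\Psi_c(H)-(d-c)-5d . \tag{1}$$
Also, since $\sum_vd(v)=6m$,
$$\Psi_c(H)\ge\sum_v(d(v)-c)=6m-cn. \tag{2}$$

### 3.1 One vertex at a time lands exactly on 4549/13299

Putting a vertex of degree $d\geq 5$ into the transversal and applying Theorem A to $H-v$ gains $5+7d-33=7(d-4)$ over Theorem A for $H$. A sensible first attempt is to collect these gains one vertex at a time, with $\Psi_4$ as a counter.

*Claim: $33\tau\le5n+7m-\frac7{26}\Psi_4$.* Use induction on $n$. If $\Delta(H)\le4$ this is Theorem A. If $d(v)=d\ge5$, induction and (1) give the bound for $H$ provided $7(d-4)\ge\frac7{26}(6d-4)$, that is, $20d\ge100$. This holds, with equality at $d=5$. Now (2) with $c=4$ gives $858\tau\le130n+182m-7(6m-4n)=158n+140m$.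

*Second round: $858\tau\le158n+140m-\frac{140}{31}\Psi_5$.* If $\Delta(H)\le5$ this is what we just proved. If $d(v)=d\ge6$, we need $140d-700\ge\frac{140}{31}(6d-5)$, that is, $25d\ge150$. This holds, with equality at $d=6$. By (2) with $c=5$ and $n=m$ we have $\Psi_5\ge n$, so
$$\tau\le\frac{298-\frac{140}{31}}{858}\,n=\frac{9098}{26598}\,n=\frac{4549}{13299}\,n .$$

This is exactly the number in the question, so this attempt by itself cannot decide whether equality is attained. It also shows where the loss is: the constants $\frac7{26}$ and $\frac{140}{31}$ are forced only by vertices of degree *exactly* $5$ in the first round and *exactly* $6$ in the second. If those degrees are the maximum, we can try to put many such vertices, no two in a common edge, into the transversal at once. One vertex of degree $5$ shares edges with at most $25$ others, so a greedy choice gets one in $26$. Brooks' theorem gets one in $25$.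

**Brooks' theorem, in the form used.** Let $q\ge3$, let $F$ be a graph with $\Delta(F)\le q$, and suppose that no component of $F$ is $K_{q+1}$. Then $F$ is $q$-colorable. (A component of maximum degree less than $q$ is colored greedily. A component of maximum degree exactly $q$ is not complete, since it would be $K_{q+1}$, and it is not an odd cycle, since $q\ge3$. So the usual statement of Brooks' theorem applies to it.)

### 3.2 The proof of Theorem B

Theorem A is assumed; its proof occupies Sections 4 to 7.

**Step 1: improve the constant for $\Psi_4$.** We prove by induction on $n$ that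
$$33\tau\le5n+7m-\tfrac7{25}\Psi_4 . \tag{3}$$

Suppose some $v$ has $d=d(v)\ge6$. By (1), $\Psi_4(H-v)\ge\Psi_4(H)-(6d-4)$. By induction,
$$33\tau\le33+5(n-1)+7(m-d)-\tfrac7{25}(\Psi_4-6d+4)\le5n+7m-\tfrac7{25}\Psi_4 .$$
The last inequality says $7d-28\ge\frac7{25}(6d-4)$, that is, $19d\ge96$, which holds for $d\ge6$.

Suppose $\Delta(H)\le5$. Then $\Psi_4=|V_5|$, where $V_5$ is the set of vertices of degree $5$. Let $F$ be the graph on $V_5$ joining vertices that share an edge of $H$. A vertex of degree $5$ has $5\cdot5=25$ incidences with other vertices in its edges, so $\Delta(F)\le25$.

No component of $F$ is $K_{26}$. Indeed, in such a component each vertex has exactly $25$ incidences with other vertices in its edges, and these are all used by the other $25$ vertices of the component. So all edges meeting this $26$-set lie inside it. Counting incidences, there would be $26\cdot5/6$ of them, which is not an integer.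

By Brooks' theorem $F$ is $25$-colorable, so it has an independent set $I$ with $|I|\ge|V_5|/25$. No two vertices of $I$ share an edge, so they lie in $5|I|$ distinct edges. Put $I$ into the transversal, delete $I$ and these edges, and apply Theorem A to the rest:
$$33\tau\le33|I|+5(n-|I|)+7(m-5|I|)=5n+7m-7|I|\le5n+7m-\tfrac7{25}\Psi_4 .$$

**Step 2: turn the gain into a linear bound.** By (2), $\Psi_4\ge6m-4n$. Multiply (3) by $25$: $825\tau\le125n+175m-7(6m-4n)$, so for all $6$-uniform $H$
$$825\,\tau\le153n+133m . \tag{4}$$

**Step 3: repeat the argument one degree higher.** We prove by induction on $n$ that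
$$825\tau\le153n+133m-\tfrac{21}5\Psi_5 . \tag{5}$$

Suppose some $v$ has $d=d(v)\ge7$. By (1), $\Psi_5(H-v)\ge\Psi_5(H)-(6d-5)$. By induction,
$$825\tau\le825+153(n-1)+133(m-d)-\tfrac{21}5(\Psi_5-6d+5)\le153n+133m-\tfrac{21}5\Psi_5 .$$
The last inequality says $133d-672\ge\frac{21}5(6d-5)$, that is, $539d\ge3255$, which holds for $d\ge7$ since $539\cdot7=3773$.

Suppose $\Delta(H)\le6$. Then $\Psi_5=|V_6|$, where $V_6$ is the set of vertices of degree $6$. Let $F$ be the graph on $V_6$ joining vertices that share an edge, so $\Delta(F)\le30$. This time a component $K_{31}$ is not excluded by divisibility, so we treat such components directly.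

*Components $K_{31}$.* Let $Y$ be the vertex set of one. Each $v\in Y$ has exactly $30$ incidences with other vertices in its $6$ edges, and these are the other $30$ vertices of $Y$, once each. Hence all edges meeting $Y$ lie in $Y$, there are $31\cdot6/6=31$ of them, and any two points of $Y$ are in exactly one common edge. In particular, no two of these edges are equal as sets.

Let $L$ be one of these edges and let $q\in Y\setminus L$. Each of the $6$ points of $L$ lies in a common edge with $q$. These $6$ edges are different, because an edge through $q$ containing two points of $L$ would differ from $L$, and those two points would lie in two common edges. So they are all $6$ edges through $q$, and each meets $L$. Every edge $L'\ne L$ of this part contains some point $q\in Y\setminus L$, so $L'$ meets $L$. Thus $L$ is a transversal of this part and $\tau\le6$ there. The part, with its $31$ vertices, $31$ edges and $\Psi_5=31$, satisfies (5):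
$$825\cdot6=4950\le8735.8=31\cdot286-\tfrac{21}5\cdot31 .$$

*The rest.* Let $H_0$ be the rest of $H$, with $n_0$ vertices and $m_0$ edges. It is vertex-disjoint from the parts just treated, and degrees in it are unchanged. What remains of $F$ has no component $K_{31}$, so by Brooks' theorem it is $30$-colorable and has an independent set $I$ with $|I|\ge|V_6(H_0)|/30$. The vertices of $I$ lie in $6|I|$ distinct edges. By (4) applied after deleting $I$ and these edges,
$$825\tau(H_0)\le825|I|+153(n_0-|I|)+133(m_0-6|I|)=153n_0+133m_0-126|I|\le153n_0+133m_0-\tfrac{21}5|V_6(H_0)| .$$
All quantities in (5) add over vertex-disjoint parts, so (5) follows.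

**Step 4: the final linear bound.** By (2), $\Psi_5\ge6m-5n$. So (5) gives $825\tau\le153n+133m-\frac{21}5(6m-5n)=174n+\frac{539}5m$, that is, $4125\tau\le870n+539m$. This is Theorem B, given Theorem A. $\blacksquare$

## 4. Theorem A: degrees at most three, and the dual covering problem

We prove $33\tau\le5n+7m$ by induction on $n$. If some $v$ has $d(v)\ge4$, deletion works:
$$33\tau(H)\le33+5(n-1)+7(m-4)=5n+7m .$$
For $d(v)=3$ the same computation gives $5n+7m+7$. It misses by $7$, and this is where deletion stops. Deleting an isolated vertex keeps $\tau$ and $m$ and lowers $n$, so we may assume from now on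
$$1\le d(v)\le3\quad\text{for all }v .$$

Degrees are now so small that it pays to exchange the roles of vertices and edges.

**Definition.** A *star system* is a finite set $M$ of *points* together with a finite family $\mathcal F$ (repetitions allowed) of nonempty subsets of $M$ of size at most $3$, called *stars*, such that **every point lies in exactly $6$ stars**. Its graph $\mathcal G$ has vertex set $M$; two distinct points are adjacent if and only if they lie in a common star. So stars are cliques of $\mathcal G$. For $K\subseteq M$ we also write $K$ for the induced graph $\mathcal G[K]$.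

Given $H$, let $M=E(H)$, and for each $v\in V(H)$ let the star $\sigma_v$ be the set of edges containing $v$. There are $n$ stars, of sizes $1,2,3$, and each point lies in exactly $6$ stars because $H$ is $6$-uniform. A set of vertices is a transversal exactly when the corresponding stars cover $M$. So $\tau$ is the least number of stars covering $M$. Equivalently, $\tau$ is the least number of parts in a partition of $M$ into nonempty subsets of stars: from a smallest cover, assign each point to one star containing it, and no star stays empty, by minimality; conversely, replace each part by a star containing it.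

*Example.* For the equality example of Section 2, $M=\{a,b,c\}$ and the stars are three copies each of $\{a,b\}$, $\{b,c\}$, $\{a,c\}$. The graph $\mathcal G$ is a triangle, and a best partition is one pair and one singleton.

A part of size $3$ is a whole star (a *triple*), a part of size $2$ is an edge of $\mathcal G$ (a *pair*), and the rest are *singletons*. Conversely, any two adjacent points form a legal pair, and any single point is a legal part. So pairs and singletons are governed by matching theory, and we recall what we need. The empty graph counts as having a perfect matching.

**Tutte's $1$-factor theorem.** A graph $\Gamma$ has no perfect matching if and only if there is a set $U$ of vertices such that $\Gamma-U$ has more than $|U|$ odd components. If $\Gamma$ has even order, the number of odd components of $\Gamma-U$ has the parity of $|U|$, so it is then at least $|U|+2$. We call this addition "parity".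

**Hall's theorem.** In a bipartite graph with sides $X_1,X_2$, there is a matching covering $X_1$ if and only if every $J'\subseteq X_1$ has at least $|J'|$ neighbors in $X_2$.

**Definition.** A graph $\Gamma$ is *factor-critical* if it has odd order and $\Gamma-v$ has a perfect matching for every vertex $v$. A single vertex and every odd cycle are factor-critical. Such a graph is connected: otherwise, some component $Q$ is odd, and deleting a vertex outside $Q$ leaves the odd component $Q$ intact, so there is no perfect matching. A *near-perfect matching* misses exactly one vertex.

**Gallai–Edmonds structure theorem** (Lovász–Plummer, *Matching Theory*, Thm 3.2.1). For a graph $\Gamma$ let $D$ be the set of vertices missed by some maximum matching, $A$ the set of vertices outside $D$ adjacent to $D$, and $C$ the rest. Then the components of $\Gamma[D]$ are factor-critical. Every maximum matching contains a near-perfect matching of each component of $\Gamma[D]$ and a perfect matching of $\Gamma[C]$, and it matches $A$ into distinct components of $\Gamma[D]$. So it misses exactly $k-|A|$ vertices, where $k$ is the number of components of $\Gamma[D]$.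

For instance, on the path $a\,b\,c$ we get $D=\{a,c\}$, $A=\{b\}$, $C=\emptyset$, $k=2$, and every maximum matching misses $2-1=1$ vertex.

## 5. Partitions with few singletons, and the inequality the count requires

Among the partitions with $\tau$ parts choose one with the **fewest singletons**. Let it have $x_3$ triples, $x_2$ pairs and $x_1$ singletons. Let $X$ be the union of the triples and $Z=M\setminus X$. The pairs form a matching of $\mathcal G[Z]$, and $Z$ is split into $|Z|-x_2$ parts. Since the number of parts is minimum, this matching is maximum; it misses $x_1$ points. Replacing it by *any* other maximum matching of $\mathcal G[Z]$ gives a partition with the same $x_3,x_2,x_1$, so it is again one of our chosen kind.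

Let $D,A,C$ be the Gallai–Edmonds decomposition of $\mathcal G[Z]$ and $k$ the number of components of $\mathcal G[D]$. So $x_1=k-|A|$.

**Step 1: $D$ is cut off from the triples.** *No $d\in D$ is adjacent to a point of $X$.* Use a maximum matching that misses $d$, so that $\{d\}$ is a part. If $d$ is adjacent to $a$ in a triple $\{a,b,c\}$, replace $\{d\},\{a,b,c\}$ by $\{d,a\},\{b,c\}$. The number of parts is the same and there are fewer singletons, a contradiction.

**Step 2: a triple inside a component of $D$ cannot be used.** *Let $K$ be a component of $\mathcal G[D]$ and $T\subseteq K$ a star of size $3$. Then $K-T$ has no perfect matching.* Use a maximum matching missing some $d\in K$. It contains a near-perfect matching of $K$, so $K$ is partitioned into $\{d\}$ and $\frac{|K|-1}2$ pairs. If $K-T$ had a perfect matching, we could replace these by $T$ and $\frac{|K|-3}2$ pairs, which is one part fewer, a contradiction.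

These two steps lead to the following notions.

**Definition.** In a star system, a set $K\subseteq M$ is *good* if it is factor-critical and, for every star $T\subseteq K$ with $|T|=3$ (an *internal triple* of $K$), the graph $K-T$ has no perfect matching. A star $\sigma$ *touches* $K$ if $\sigma\cap K\ne\emptyset$. Put $f(i)=6-2i$, so $f$ takes the values $4,2,0$ at $i=1,2,3$, and
$$\omega(K)=\sum_{\sigma\text{ touching }K}f(|\sigma\cap K|)\ \ge0 .$$

*Examples.* In the system of Section 4 with three copies each of $\{a,b\},\{b,c\},\{a,c\}$, the set $K=\{a,b,c\}$ is factor-critical and has no internal triple, so it is good, and $\omega(K)=9\cdot2=18$. If instead the stars are six copies of $\{a,b,c\}$, then $K=\{a,b,c\}$ is factor-critical with $\omega(K)=0$. It is not good: removing the triple leaves the empty graph, which has a perfect matching.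

By Step 2, every component $K$ of $\mathcal G[D]$ is good. The next step shows what we need to know about good sets.

**Step 3: count, and read off the requirement.** From $|Z|=2x_2+x_1=|A|+|C|+|D|$ and $x_1=k-|A|$,
$$\tau=x_3+x_2+x_1=x_3+\frac{|Z|+x_1}2=x_3+\frac{|C|+|D|+k}2,\qquad m=3x_3+|C|+|D|+|A| . \tag{6}$$
Since $\sum_\sigma|\sigma|=6m$ and there are $n$ stars, $\sum_\sigma(3-|\sigma|)=3n-6m$, so
$$5n+7m=17m+\tfrac53\sum_\sigma(3-|\sigma|) . \tag{7}$$
The term $17m$ gives $17$ per point, and by (6) the quantity $33\tau$ asks $16.5$ per point of $C\cup D$, plus $16.5$ for each component of $\mathcal G[D]$. That last charge must be paid by the sum in (7), that is, by stars of size less than $3$.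

Consider a star $\sigma$ touching $D$, say in the component $K$. Its other points are adjacent to a point of $K$. So they are not in $X$ (Step 1), not in $C$ (by the definition of $A$), and not in another component. Hence $\sigma\subseteq K\cup A$, the component $K$ is unique, and
$$3-|\sigma|=3-|\sigma\cap K|-|\sigma\cap A|=\tfrac12f(|\sigma\cap K|)-|\sigma\cap A| .$$
Sum over the stars touching $D$. Points of $A$ have at most $6|A|$ incidences with them. All other stars contribute nonnegative terms, which we drop:
$$\tfrac53\sum_\sigma(3-|\sigma|)\ \ge\ \tfrac56\sum_K\omega(K)-10|A| , \tag{8}$$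
where $K$ runs over the components of $\mathcal G[D]$. The charge is paid if $\frac56\omega(K)\ge16.5-0.5|K|$ for each $K$, that is, if $\omega(K)\ge\frac{99-3|K|}5$. So this is the statement to prove:

**Proposition 1.** In every star system, if $K$ is good, then $\omega(K)\ge\frac{99-3|K|}5=19.8-0.6|K|$.

The first example above has equality: $18=19.8-1.8$.

**Step 4: Proposition 1 implies Theorem A.** Insert it into (8):
$$\tfrac53\sum_\sigma(3-|\sigma|)\ge\sum_K(16.5-0.5|K|)-10|A|=16.5k-0.5|D|-10|A| .$$
With (7) and the value of $m$ in (6),
$$5n+7m\ge51x_3+17|C|+16.5|D|+16.5k+7|A|\ge33x_3+16.5(|C|+|D|+k)=33\tau .\qquad\blacksquare$$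

It remains to prove Proposition 1.

## 6. Good sets: from an internal triple to smaller good sets

Fix a star system. We use induction on $r=|K|$, and call $19.8-0.6r$ the *target*.

Let $a_i$ be the number of stars meeting $K$ in $i$ points. Since every point lies in $6$ stars, $a_1+2a_2+3a_3=6r$, and hence
$$\omega(K)=4a_1+2a_2=6r+3a_1-3a_3 .$$
If $r=1$, then $\omega(K)=6\cdot4=24\geq 19.2$. If $r\ge3$ and $K$ has no internal triple, then $a_3=0$, because a star meeting $K$ in three points is contained in $K$. So $\omega(K)\ge6r\ge18\ge19.8-0.6r$.

Here plain counting stops. If $K$ has internal triples, $a_3$ may be large, and the count alone even permits $a_3=2r$ and $\omega(K)=0$. What we have against this is that $K-T$ has no perfect matching for an internal triple $T$. Tutte's theorem turns this into a set whose removal leaves many odd components, and these components will turn out to be smaller good sets.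

*Example to keep in mind.* Let $K=\{t_1,t_2,t_3,a,b\}$ with stars $T=\{t_1,t_2,t_3\}$, $\{a,t_1\}$, $\{a,t_2\}$, $\{b,t_2\}$, $\{b,t_3\}$, and singleton stars added until every point lies in $6$ stars. The set $K$ is factor-critical: without $a$ use $t_1t_2,\ bt_3$; without $b$ use $at_1,\ t_2t_3$; without $t_1$ use $at_2,\ bt_3$; without $t_2$ use $at_1,\ bt_3$; without $t_3$ use $at_1,\ bt_2$. The only internal triple is $T$, and $K-T$ consists of the nonadjacent points $a,b$. So $K$ is good. Removing the three points of $T$ leaves two odd components.

From now on let $K$ be good with internal triples, so $r\ge3$, and assume Proposition 1 for smaller good sets.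

**Step 1: a maximal barrier around $T$.** *The purpose is to find a set $S\supseteq T$ for which all components of $K-S$ are factor-critical.*

For $S\subseteq K$ let $o(S)$ be the number of odd components of $K-S$. If $S\ne\emptyset$, then $o(S)\le|S|-1$: take $s\in S$ and a perfect matching of $K-s$; each odd component of $K-S$ sends a matching edge to $S\setminus\{s\}$, to different vertices. Call $S\neq\emptyset$ *tight* if $o(S)=|S|-1$.

Let $T$ be an internal triple. The graph $K-T$ has even order and no perfect matching, so Tutte's theorem and parity give $U\subseteq K-T$ with $o(T\cup U)\ge|U|+2=|T\cup U|-1$. Thus $T\cup U$ is tight. Let $S=S_T$ be a maximal tight set containing $T$.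

* *$K-S$ has no even component $Y$.* For $y\in Y$ the set $Y-y$ has odd size, so it contains an odd component. Then $o(S\cup\{y\})\ge o(S)+1=|S\cup\{y\}|-1$, so $S\cup\{y\}$ is tight, contradicting maximality.
* *Every component $Q$ of $K-S$ is factor-critical.* $|Q|$ is odd. If $Q-y$ has no perfect matching for some $y\in Q$, then Tutte's theorem and parity give $U\subseteq Q-y$ such that $Q-y-U$ has at least $|U|+2$ odd components. Then $o(S\cup U\cup\{y\})\ge o(S)-1+|U|+2=|S|+|U|=|S\cup U\cup\{y\}|-1$, so this larger set is tight, contradicting maximality.

Let $\mathcal Q$ be the set of components of $K-S$. So $|\mathcal Q|=|S|-1\ge2$.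

**Step 2: tight families of components.** *The purpose is a union rule, so that we can work with a smallest suitable family.*

For nonempty $J\subseteq\mathcal Q$ let $N(J)\subseteq S$ be the set of vertices of $S$ adjacent to $\bigcup J$. Since $K$ is connected, $N(J)\ne\emptyset$. All neighbors of members of $J$ outside themselves lie in $N(J)$, so the members of $J$ are odd components of $K-N(J)$. Hence $|J|\le o(N(J))\le|N(J)|-1$, that is,
$$|N(J)|\ge|J|+1 . \tag{9}$$
Call $J$ *tight* if equality holds. By (9), $|N(\mathcal Q)|\ge|\mathcal Q|+1=|S|$, so $\mathcal Q$ is tight and $N(\mathcal Q)=S$.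

*Union rule: if $J_1,J_2$ are tight and $N(J_1)\cap N(J_2)\ne\emptyset$, then $J_1\cup J_2$ is tight.* Note that $N(J_1\cup J_2)=N(J_1)\cup N(J_2)$. If $J_1\cap J_2\ne\emptyset$, then $N(J_1\cap J_2)\subseteq N(J_1)\cap N(J_2)$, and by (9)
$$|N(J_1\cup J_2)|\le|N(J_1)|+|N(J_2)|-|N(J_1\cap J_2)|\le(|J_1|+1)+(|J_2|+1)-(|J_1\cap J_2|+1)=|J_1\cup J_2|+1 .$$
If $J_1\cap J_2=\emptyset$, then $|N(J_1\cup J_2)|\le(|J_1|+1)+(|J_2|+1)-1=|J_1\cup J_2|+1$. In both cases (9) gives equality.

Since $\mathcal Q$ is tight and $T\subseteq S=N(\mathcal Q)$, we can choose a tight $J=J_T$ with $T\subseteq N(J)$ and $|J|$ minimum. Put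
$$B=N(J),\qquad |B|=|J|+1\ge3,\qquad |J|\ge2,\qquad R=K\setminus\Big(B\cup\bigcup J\Big).$$
There are no edges between $\bigcup J$ and $R$. In the five-point example, $S=B=T$, $J=\{\{a\},\{b\}\}$ and $R=\emptyset$.

**Step 3: $R$ has a perfect matching.** *This lets us ignore $R$ when building matchings.* Take $s\in B$ and a perfect matching of $K-s$. Each of the $|J|$ odd components in $J$ sends a matching edge to $B\setminus\{s\}$, which has $|J|$ vertices. So every vertex of $B\setminus\{s\}$ is matched into $\bigcup J$. Vertices of $R$ have no neighbors in $\bigcup J$, so $R$ is matched inside itself.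

**Step 4: for each $Q\in J$, the graph $K-Q$ has a perfect matching.** *This is what makes goodness pass from $K$ to $Q$.* Let $T=\{t_1,t_2,t_3\}$.

Suppose first that for some pair $\{s,s'\}\subset T$ the $|J|-1$ members of $J\setminus\{Q\}$ can be matched bijectively to adjacent vertices of $B\setminus\{s,s'\}$, which has $|J|-1$ vertices. For each $Q'\in J\setminus\{Q\}$ take an edge from some $q'\in Q'$ to the vertex of $B$ assigned to $Q'$, and a perfect matching of $Q'-q'$, which exists because $Q'$ is factor-critical. Add the edge $ss'$ and a perfect matching of $R$ (Step 3). The result is a perfect matching of $K-Q$.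

Otherwise, by Hall's theorem, for each pair $\{s,s'\}\subset T$ there is a nonempty $J'\subseteq J\setminus\{Q\}$ with $|N(J')\setminus\{s,s'\}|\le|J'|-1$. Since $|N(J')|\ge|J'|+1$ by (9), both $s$ and $s'$ lie in $N(J')$ and $J'$ is tight. The families obtained for $\{t_1,t_2\}$ and for $\{t_1,t_3\}$ both have $t_1$ in their neighborhoods. By the union rule their union is tight. It avoids $Q$, and its neighborhood contains $T$. This contradicts the minimality of $|J|$.

**Step 5: every $Q\in J$ is good.** It is factor-critical by Step 1. If $T_1\subseteq Q$ is a star of size $3$ and $Q-T_1$ had a perfect matching, then by Step 4 so would $K-T_1$. But $T_1$ is an internal triple of the good set $K$, a contradiction.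

**Step 6: compare $\omega(K)$ with the $\omega(Q)$.** *This reduces everything to $|J|=2$.* Let $\sigma$ touch $Q\in J$. Since $\sigma$ is a clique, $\sigma\cap K\subseteq Q\cup B$ and $\sigma$ touches no other member of $J$. Since $f(i)=6-2i$ is linear,
$$f(|\sigma\cap K|)=f(|\sigma\cap Q|)-2|\sigma\cap B| .$$
There are $6|B|$ incidences of points of $B$ with stars, and $3$ of them belong to the star $T\subseteq B$, which does not touch $\bigcup J$. Summing over all stars touching $\bigcup J$, and dropping the other nonnegative terms of $\omega(K)$,
$$\omega(K)\ge\sum_{Q\in J}\omega(Q)-2(6|B|-3)=\sum_{Q\in J}\omega(Q)-12|J|-6 . \tag{10}$$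
Let $J$ contain $j$ singletons, each with $\omega=24$, and $l$ larger sets of total size $\Sigma$. By induction, $\omega(Q)\ge19.8-0.6|Q|$ for the larger sets, so
$$\omega(K)\ge24j+19.8l-0.6\Sigma-12(j+l)-6=12j+7.8l-6-0.6\Sigma .$$
On the other hand $r\ge|B|+j+\Sigma=(j+l+1)+j+\Sigma$, so the target is at most $19.2-1.2j-0.6l-0.6\Sigma$. Therefore we are done if
$$13.2j+8.4l\ge25.2 .$$
This holds if $j+l\ge3$, since $3\cdot8.4=25.2$, and if $j=2$, since $2\cdot13.2=26.4$. What is left is $|J|=2$ with at most one singleton. There the estimate is too weak, and we need a closer look at which stars the two components can share with $T$.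

## 7. Good sets: triples with two components

We may now assume, fixing one family $J_T$ for each internal triple $T$:

> for **every** internal triple $T$ of $K$, $|J_T|=2$, and the members of $J_T$ are not both singletons.

Then $|B|=3$ and $T\subseteq B$ give $B=T$. So $J_T=\{P,P^*\}$ consists of two components of $K-T$, both good. Let $N(P)$ be the set of neighbors of $P$ in $T$. By (9), $|N(P)|,|N(P^*)|\ge2$. Also $r\ge3+|P|+|P^*|\ge3+1+3=7$, so the target is at most $15.6$.

**Definition.** A *pair* is $(T,P)$ with $T$ an internal triple and $P\in J_T$; we write $P^*$ for the other member of $J_T$. (There will be no confusion with the two-point parts of Section 5.) A pair $(T,P)$ is a *leaf* if there is no pair $(T_1,P_1)$ with $P_1\subsetneq P$.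

Since $K$ is finite, for every pair $(T,P)$ there is a leaf $(T',P')$ with $P'\subseteq P$.

**Step 7: internal triples that touch a leaf.** *The purpose is to limit the stars contributing $0$ to $\omega(K)$ near a leaf.*

**Claim.** Let $(T,P)$ be a leaf and $\sigma\subseteq K$ a star with $|\sigma|=3$ touching $P$. Then $|\sigma\cap P|=1$, so $\sigma=\{x,s,s'\}$ with $x\in P$ and $s,s'\in T$, and $N(P^*)=\{s,s'\}$.

*Proof.* Since $\sigma$ is a clique touching the component $P$ of $K-T$, we have $\sigma\subseteq P\cup T$. Suppose $|\sigma\cap P|\ge2$. Then $|\sigma\cap T|\le1$. The set $T\setminus\sigma$ is a nonempty clique in $K-\sigma$, so it lies in one component of $K-\sigma$. Now $\sigma$ is itself an internal triple, and $J_\sigma$ consists of two components of $K-\sigma$. So some $P_1\in J_\sigma$ is disjoint from $T\setminus\sigma$; being disjoint from $\sigma$ as well, it is disjoint from $T$. Since $P_1$ has at least $2>|\sigma\cap T|$ neighbors in $\sigma$, it has a neighbor in $\sigma\cap P$. As $P_1$ is connected and avoids $T$, and $P$ is a component of $K-T$, we get $P_1\subseteq P\setminus\sigma\subsetneq P$. This contradicts the leaf property.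

So $\sigma=\{x,s,s'\}$ as stated. Let $T=\{s,s',s''\}$ and suppose $s''\in N(P^*)$. Match $s''$ to a neighbor $u\in P^*$, and use perfect matchings of $P^*-u$, of $P-x$, and of $R=K\setminus(T\cup P\cup P^*)$ (Step 3). Together these form a perfect matching of $K-\sigma$, contradicting that $K$ is good. So $N(P^*)\subseteq\{s,s'\}$, and equality holds since $|N(P^*)|\ge2$. $\square$

**Step 8: bounds on both sides of a leaf.** *We bound the part of $\omega(K)$ coming from stars touching $P$, and the part coming from stars touching $P^*$.*

For a pair $(T,P)$ put
$$W(P)=\sum_{\sigma\text{ touching }P}f(|\sigma\cap K|),\qquad E(P)=\sum_{\sigma\text{ touching }P}|\sigma\cap T| .$$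
A star touching $P$ meets $K$ only in $P\cup T$, so, as in Step 6, $W(P)=\omega(P)-2E(P)$. The set $W$ is summed over depends only on $P$ and not on $T$. No star touches both $P$ and $P^*$, so $\omega(K)\ge W(P)+W(P^*)$.

Let $(T,P)$ be a leaf, $p=|P|$ and $p^*=|P^*|$, both odd. Let $b_i$ be the number of stars meeting $P$ in $i$ points, and let $g$ be the number of stars $\sigma\subseteq K$ of size $3$ touching $P$. By the Claim:

* $b_3=0$, so $b_1+2b_2=6p$;
* a star meeting $P$ in $2$ points meets $K$ in exactly $2$ points, so it contributes $f=2$;
* the $g$ stars all meet $P$ in one point, so $b_1\ge g$; they contribute $0$, and every other star meeting $P$ in one point meets $K$ in at most $2$ points and contributes at least $2$.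

Hence
$$W(P)\ge2b_2+2(b_1-g)=6p+b_1-2g . \tag{11}$$
So $W(P)\ge6p-g$ always. If $p=1$, then $b_1=6$, so $W(P)\ge12-2g$.

Suppose $g\ge1$. By the Claim all $g$ stars contain both elements of $N(P^*)=\{s,s'\}$. A star touching $P^*$ meets $T$ only in $N(P^*)$. The star $T$ and the $g$ stars contain $s$ and $s'$ and do not touch $P^*$. So each of $s,s'$ lies in at most $6-1-g=5-g$ stars touching $P^*$, and $E(P^*)\le10-2g$. The set $P^*$ is good and smaller than $K$, so by induction
$$W(P^*)=\omega(P^*)-2E(P^*)\ge19.8-0.6p^*-20+4g=4g-0.2-0.6p^* . \tag{12}$$
So a triple that costs us at $P$ is more than paid back at $P^*$.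

**Step 9: finish by cases.** The following three cases cover everything.

*Some leaf has $p\ge3$.* If $g=0$, then $\omega(K)\ge W(P)\ge6p\ge18>15.6$. If $g\ge1$, then
$$\omega(K)\ge W(P)+W(P^*)\ge6p-g+4g-0.2-0.6p^*=6p+3g-0.2-0.6p^*\ge20.8-0.6p^* ,$$
while the target is at most $19.8-0.6(3+p+p^*)\le16.2-0.6p^*$.

*Some leaf has $p=1$ and $g\ge3$.* Then
$$\omega(K)\ge12-2g+4g-0.2-0.6p^*=11.8+2g-0.6p^*\ge17.8-0.6p^* ,$$
while the target is at most $19.8-0.6(4+p^*)=17.4-0.6p^*$.

*All leaves have $p=1$ and $g\le2$.* Take any internal triple $T$ with $J_T=\{P,P^*\}$, a leaf with vertex set $\{c\}\subseteq P$ and a leaf with vertex set $\{c'\}\subseteq P^*$. The points $c$ and $c'$ lie in different components of $K-T$, so no star contains both. By (11), applied to each of these two leaves with its own $g\le2$,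
$$\omega(K)\ge W(\{c\})+W(\{c'\})\ge8+8=16>15.6 .$$

In every case $\omega(K)$ is at least the target. This proves Proposition 1, and with it Theorem A (Section 5, Step 4), Theorem B (Section 3.2) and Theorem C (Section 2). In particular, no graph $G$ of order $n$ with $\delta(G)\ge6$ satisfies $\gamma_t(G)=\frac{4549}{13299}n$. $\blacksquare$
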